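# Deciding equality in Dual Classical Linear Logic: normal forms up to swaps

## 1. Orienting the axioms, and three small tests

Given two well-typed programs and a finite list of equational axioms, can a machine decide whether the axioms make the programs equal? For the simply typed $\lambda$-calculus it can: compute normal forms and compare. The calculus of this lecture, Dual Classical Linear Logic (DCLL), is a typed $\lambda$-calculus with two kinds of functions, one extra operator $\mathcal C$, and six axioms, each of which looks simpler on the right than on the left. So the answer one would first guess is: yes, equality is decidable; read every axiom from left to right as a rewrite rule, normalize, and compare the results. The first half of this guess is correct and the second half is not. We fix the calculus and then test the guess.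

**Definition (DCLL).** Types are
$$\sigma ::= b \mid \perp \mid \sigma\to\sigma \mid \sigma\multimap\sigma ,$$
where $b$ ranges over base types; $\to$ is the intuitionistic (nonlinear) arrow and $\multimap$ the linear arrow. Terms are
$$M ::= x \mid \lambda x^\sigma.M \mid M\,M \mid \lambda^{!}x^\sigma.M \mid M@M \mid \mathcal C(M).$$
The abstraction $\lambda x^\sigma.M$ and the juxtaposition $M\,N$ belong to $\multimap$; the abstraction $\lambda^!x^\sigma.M$ and the application $M@N$ belong to $\to$. Write $\neg\sigma$ for $\sigma\multimap\perp$. Judgments have the form $\Gamma;\Delta\vdash M:\sigma$, where $\Gamma$ is an intuitionistic context, $\Delta$ is a linear context, and all variables are distinct; $\Delta_1\sharp\Delta_2$ denotes any interleaving of two disjoint linear contexts. The typing rules are: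

- $\Gamma_1,x:\sigma,\Gamma_2;\emptyset\vdash x:\sigma$, and $\Gamma;x:\sigma\vdash x:\sigma$.
- From $\Gamma;\Delta,x:\sigma\vdash M:\tau$ infer $\Gamma;\Delta\vdash\lambda x^\sigma.M:\sigma\multimap\tau$.
- From $\Gamma;\Delta_1\vdash M:\sigma\multimap\tau$ and $\Gamma;\Delta_2\vdash N:\sigma$ infer $\Gamma;\Delta_1\sharp\Delta_2\vdash M\,N:\tau$.
- From $\Gamma,x:\sigma;\Delta\vdash M:\tau$ infer $\Gamma;\Delta\vdash\lambda^!x^\sigma.M:\sigma\to\tau$.
- From $\Gamma;\Delta\vdash M:\sigma\to\tau$ and $\Gamma;\emptyset\vdash N:\sigma$ infer $\Gamma;\Delta\vdash M@N:\tau$.
- From $\Gamma;\Delta\vdash M:\neg\neg\sigma$ infer $\Gamma;\Delta\vdash\mathcal C(M):\sigma$.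

Equality is the congruence on typed terms (reflexive, symmetric, transitive, compatible with all term formers) generated by the following axioms, all assumed well typed:

1. $(\lambda^!x.M)@N=M[N/x]$.
2. $\lambda^!x.M@x=M$ for $x\notin FV(M)$.
3. $(\lambda x.M)\,N=M[N/x]$.
4. $\lambda x.M\,x=M$ for $x\notin FV(M)$.
5. $\mathcal C(\lambda k^{\neg\sigma}.k\,M)=M$.
6. $\lambda k^{\neg\sigma}.k\,\mathcal C(M)=M$ for $k\notin FV(M)$.

Axioms 1–4 are $\beta$ and $\eta$ for the two arrows; Axioms 5 and 6 say that $\neg\neg\sigma$ is canonically isomorphic to $\sigma$. The conjecture under discussion, from "Classical Linear Logic of Implications", is that there is an algorithm which, given $\Gamma;\Delta\vdash M:\sigma$ and $\Gamma;\Delta\vdash N:\sigma$, decides whether $\Gamma;\Delta\vdash M=N:\sigma$ is provable. The corresponding statement for Dual Intuitionistic Linear Logic (DILL, Barber–Plotkin) and the one for MLL are known to be true.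

**Test 1: terms with only $\lambda^!$ and $@$.** If we use only Axioms 1 and 2, we are in the simply typed $\lambda$-calculus, where $\beta\eta$-reduction is strongly normalizing and confluent. The guess works. (Whether the other axioms could identify more such terms is a fair question; Theorem B will say no.)

**Test 2: $\mathcal C$ at type $\perp$.** Let $G:\neg\neg\perp$ be a variable. The term $(\lambda k.k\,\mathcal C(G))(\lambda h^\perp.h)$ reduces by Axiom 6 to $G(\lambda h.h)$, and by Axiom 3 to $(\lambda h.h)\,\mathcal C(G)$ and then to $\mathcal C(G)$. No axiom applies from left to right to $G(\lambda h.h)$ or to $\mathcal C(G)$. So two different normal forms are provably equal, and the oriented system is not confluent. One can imagine a repair: add the rule $\mathcal C(G)\mapsto G(\lambda h.h)$ at type $\perp$.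

**Test 3: two linear functions.** Let $x:\perp$ and $f,g:\perp\multimap\perp$ be variables. Put $G=\lambda k^{\perp\multimap\perp}.f(k\,x):\neg\neg\perp$. By Axioms 6 and 3,
$$G\,g=(\lambda k.k\,\mathcal C(G))\,g=g\,\mathcal C(G).$$
The left side is $f(g\,x)$ by Axiom 3. By Test 2, $\mathcal C(G)=G(\lambda h.h)=f((\lambda h.h)x)=f\,x$. Hence
$$f(g\,x)=g(f\,x),$$
and, abstracting, DCLL proves $\lambda x.\lambda f.\lambda g.f(gx)=\lambda x.\lambda f.\lambda g.g(fx)$ between closed terms that contain no $\mathcal C$ at all and to which no axiom applies from left to right. A rule that simply turned $f(gx)$ into $g(fx)$ would, with the names $f$ and $g$ exchanged, turn it back.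

So comparison of normal forms is wrong. What survives is comparison of normal forms up to an explicit relation with finite classes. The lecture proves that this suffices: the conjecture is true. The precise statement is the Main Theorem in Section 4. The plan is to remove $\mathcal C$ at the price of one commutation equation (Section 3), to enlarge that equation to a relation on terms that $\beta$-reduction cannot break (Section 4), and to prove that it does not break (Sections 5–7).

## 2. Typing as counting occurrences

We will move pieces of terms around and must know at a glance that the results are well typed. This section replaces derivations by a count of occurrences.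

**Conventions.** The symbol $\Rightarrow$ stands for either arrow, and *flavor* means linear or nonlinear. $\lambda\vec y.M$ and $M\,\vec y$ are iterated abstractions and applications, each with the flavor of the corresponding arrow; $\vec\rho\Rightarrow\perp$ means $\rho_1\Rightarrow\cdots\Rightarrow\rho_m\Rightarrow\perp$ with $m\ge0$. In $N_1@N_2$ the subterm $N_2$ is called a *nonlinear argument*. Terms are identified up to renaming of bound variables ($\alpha$). A representative is *clean* if its bound variables are pairwise distinct and distinct from all variables that are free or in the context. In a clean term each redex $(\lambda x.A)B$ or $(\lambda^!x.A)@B$ can be contracted by literally replacing $x$ by $B$: a free variable of $B$ is free in the term or bound by a binder outside the redex, so its name differs from those of the binders in $A$, and nothing is captured. A term has at most one type in given contexts, so each subterm occurrence of a typed term has a definite type. Finally, $\to_\beta$ is the compatible closure of Axioms 1 and 3 read left to right, and $=_\beta$, $=_{\beta\eta}$ are the congruences on typed terms generated by Axioms 1, 3 and by Axioms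 1–4.

**Lemma 1 (typing).** $\Gamma;\Delta\vdash M:\sigma$ holds iff

- (i) $M$ has type $\sigma$ in $\Gamma,\Delta$ when linearity is ignored (simple typing with two arrows);
- (ii) each $x\in\Delta$ occurs exactly once in $M$, and not inside a nonlinear argument;
- (iii) for each subterm $\lambda x.A$, the variable $x$ occurs exactly once in $A$, and not inside a nonlinear argument of $A$.

For example, if $q:\perp\multimap\perp\multimap\perp$, then $\lambda x^\perp.q\,x\,x$ violates (iii), while $\lambda^!x^\perp.q\,x\,x$ is typable; and if $h:\perp\to\perp$, then $\lambda x^\perp.h@x$ violates (iii).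

*Proof.* For "only if", use induction on the derivation. Variables are clear. For $\lambda x.A$, condition (ii) for $\Delta,x$ gives (ii) for $\Delta$ and (iii) for the new subterm. For $N_1N_2$ with $\Delta_1\sharp\Delta_2$: a variable of $\Delta_1$ occurs once in $N_1$ and not in $N_2$, whose free variables are in $\Gamma,\Delta_2$; symmetrically for $\Delta_2$. The cases $\lambda^!x.A$ and $\mathcal C(A)$ are immediate. For $N_1@N_2$: no variable of $\Delta$ occurs in $N_2$, whose free variables are in $\Gamma$, and positions in $N_1$ are as before.

For "if", use induction on $M$. If $M=x\in\Gamma$, (ii) forces $\Delta=\emptyset$; if $M=x\in\Delta$, (ii) forces $\Delta$ to consist of $x$ alone. For $\lambda x.A$, conditions (i)–(iii) hold for $A$ in $\Gamma;\Delta,x$. The cases $\lambda^!x.A$ and $\mathcal C(A)$ are immediate. For $N_1N_2$: by (ii) each $x\in\Delta$ occurs in exactly one of $N_1,N_2$; let $\Delta_i$ be the subsequence of those occurring in $N_i$. Simple typing is unaffected by dropping variables that do not occur, so the hypothesis applies to $N_i$ in $\Gamma;\Delta_i$, and $\Delta$ is an interleaving of $\Delta_1,\Delta_2$. For $N_1@N_2$: by (ii) no $x\in\Delta$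 occurs in $N_2$, so the hypothesis applies to $N_1$ in $\Gamma;\Delta$ and to $N_2$ in $\Gamma;\emptyset$. ∎

Consequently typing does not depend on the order of the contexts, and intuitionistic weakening holds. Both substitution lemmas follow as well. First, if $\Gamma;\Delta,x\vdash M$ and $\Gamma;\Delta'\vdash N$, then $\Gamma;\Delta\sharp\Delta'\vdash M[N/x]$: the unique copy of $N$ is not inside a nonlinear argument, so (ii) holds, and for a subterm $\lambda y.A$ of $M$ the number and position of the occurrences of $y$ do not change. Second, if $\Gamma,x;\Delta\vdash M$ and $\Gamma;\emptyset\vdash N$, then $\Gamma;\Delta\vdash M[N/x]$: no variable of $\Delta$ and no bound variable of $M$ occurs in the copies of $N$, so (ii) and (iii) persist. Hence $\beta$-reduction preserves typing.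

## 3. Removing $\mathcal C$ leaves one commutation equation

Test 2 said that at type $\perp$ the operator $\mathcal C$ is definable. We first see how far this extends. For $G:\neg\neg\tau$ and $N:\neg\tau$, Axioms 6 and 3 give
$$G\,N=(\lambda k.k\,\mathcal C(G))\,N=N\,\mathcal C(G).\tag{1}$$
For $\tau=\vec\alpha\Rightarrow\perp$ and $G:\neg\neg\tau$ define the $\mathcal C$-free wrapper
$$c_\tau(G):=\lambda\vec x.\,G(\lambda f^\tau.f\,\vec x):\tau\qquad(\vec x,f\text{ fresh}).$$
Then by $\eta$, $\beta$ and (1) with $N=\lambda f.f\,\vec x$,
$$\mathcal C(G)=\lambda\vec x.\,\mathcal C(G)\,\vec x=\lambda\vec x.(\lambda f.f\,\vec x)\,\mathcal C(G)=\lambda\vec x.\,G(\lambda f.f\,\vec x)=c_\tau(G).\tag{2}$$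
So $\mathcal C$ is definable at every type that ends in $\perp$. At a base type $b$ there is nothing to apply $\mathcal C(G)$ to, and (2) is not available. The way out is to make every type end in $\perp$.

**Definition (translation).** Put $b^\circ=b\multimap\perp$, $\perp^\circ=\perp$, and let $(-)^\circ$ commute with both arrows. Every $\sigma^\circ$ has the form $\vec\alpha\Rightarrow\perp$. On terms, $(-)^\circ$ is homomorphic and translates annotations, except that $(\mathcal C(M))^\circ=c_{\sigma^\circ}(M^\circ)$ for $M:\neg\neg\sigma$.

By Lemma 1, $\Gamma;\Delta\vdash M:\sigma$ implies $\Gamma^\circ;\Delta^\circ\vdash M^\circ:\sigma^\circ$; and $(M[N/x])^\circ=M^\circ[N^\circ/x]$. For example, if $G:\neg\neg b$ and $k:\neg b$, then $(k\,\mathcal C(G))^\circ=k(\lambda x^b.G(\lambda f^{b\multimap\perp}.f\,x))$.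

What must remain of Axioms 5 and 6 once $\mathcal C$ is gone? The answer is one equation, of which Test 3 is the simplest instance.

**Definition (calculus T).** Terms are the $\mathcal C$-free terms. Equality is the congruence generated by Axioms 1–4 and
$$F(\lambda\vec y.\,F'(\lambda\vec z.\,P))=F'(\lambda\vec z.\,F(\lambda\vec y.\,P)),\tag{S}$$
where $F:\neg(\vec\rho\Rightarrow\perp)$ and $F':\neg(\vec\rho'\Rightarrow\perp)$ do not contain $\vec y,\vec z$ (pairwise distinct), $P:\perp$, and both sides are well typed in the same contexts.

With $\vec y,\vec z$ empty, $F=f$, $F'=g$, $P=x$, this is $f(gx)=g(fx)$.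

In either calculus, $M=N$ is provable in $\Gamma;\Delta$ iff $M,N$ are joined by a chain of terms well typed in $\Gamma;\Delta$, each step replacing, inside some context, one side of an axiom instance by the other: a congruence step on an application is realized by changing first the left part and then the right part, and conversely a replacement inside a context is derived by congruence rules along the path to the hole.

**Lemma 2.** Provable equality in DCLL, and in T, is closed under (a) permutation of contexts and intuitionistic weakening; (b) substitution of types for base types; (c) substitution of (equal) terms for variables.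

*Proof.* For (a) and (b), look at a chain. Its terms stay well typed in the new contexts (for weakening, rename bound variables if needed) or after the type substitution, and axiom instances go to axiom instances; in (b) for T, a type $\vec\rho\Rightarrow\perp$ goes to a type of the same shape. For (c), from $\Gamma;\Delta,x\vdash M=M'$ and $\Gamma;\Delta'\vdash N=N'$ we get $(\lambda x.M)N=(\lambda x.M')N'$ by congruence, and Axiom 3 gives $M[N/x]=M'[N'/x]$. For intuitionistic $x$ and $\Gamma;\emptyset\vdash N=N'$, use $\lambda^!$, $@$ and Axiom 1. ∎

The next lemma says that the new equation is not an extra assumption. Its proof is Test 3 with binders.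

**Lemma 3.** (S) is provable in DCLL. Hence T-equality implies DCLL-equality for $\mathcal C$-free terms.

*Proof.* Let $G=\lambda k.F(\lambda\vec y.\,k(\lambda\vec z.P))$ with $k:\neg(\vec\rho'\Rightarrow\perp)$ fresh, so $G:\neg\neg(\vec\rho'\Rightarrow\perp)$. It is well typed, since $k$ occurs once and not inside a nonlinear argument. As $F'$ contains no $\vec y$, Axiom 3 and then (1) give
$$F(\lambda\vec y.F'(\lambda\vec z.P))=G\,F'=F'\,\mathcal C(G).$$
By (2) and $\beta$,
$$\mathcal C(G)=\lambda\vec z.\,G(\lambda f.f\,\vec z)=\lambda\vec z.\,F(\lambda\vec y.(\lambda f.f\,\vec z)(\lambda\vec z.P))=\lambda\vec z.\,F(\lambda\vec y.(\lambda\vec z.P)\,\vec z)=\lambda\vec z.\,F(\lambda\vec y.P).\ ∎$$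

The next lemma says that T is strong enough to follow DCLL proofs.

**Lemma 4.** If DCLL proves $M=N$, then T proves $M^\circ=N^\circ$.

*Proof.* The congruence rules are respected (for $\mathcal C$, because $c_\tau$ is built from term formers), and Axioms 1–4 translate to instances of themselves. In the remaining two cases write $M$ for the translated term and $\tau=\vec\alpha\Rightarrow\perp$ for the translated type.

Axiom 5: by $\beta\eta$, $c_\tau(\lambda k.k\,M)=\lambda\vec x.(\lambda k.k\,M)(\lambda f.f\,\vec x)=\lambda\vec x.(\lambda f.f\,\vec x)M=\lambda\vec x.M\,\vec x=M$.

Axiom 6: let $M:\neg\neg\tau$ and $k\notin FV(M)$. Apply (S) with $F=M$, with the single linear variable $f^\tau$ as $\vec y$, $F'=k$, $\vec z=\vec x$ and $P=f\,\vec x$: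
$$k(c_\tau(M))=k(\lambda\vec x.M(\lambda f.f\,\vec x))=M(\lambda f.k(\lambda\vec x.f\,\vec x))=M(\lambda f.k\,f)=M\,k .$$
Hence $\lambda k.k(c_\tau(M))=\lambda k.M\,k=M$. ∎

The converse has to undo the change of base types. The isomorphism $b\cong\neg\neg b$ is exactly what Axioms 5 and 6 provide.

**Lemma 5.** If T proves $M^\circ=N^\circ$, then DCLL proves $M=N$.

*Proof.* **Step 1: undo the translation up to a type substitution.** Let $(-)^\bullet$ be the type substitution $b\mapsto b\multimap\perp$ and $\theta$ the type substitution $b\mapsto\neg\neg b$. Then $(b^\circ)^\bullet=\neg\neg b$, so $(\sigma^\circ)^\bullet=\theta\sigma$, and this type has the form $\vec\alpha\Rightarrow\perp$. DCLL proves $(M^\circ)^\bullet=\theta M$, by induction on $M$; the only nontrivial case uses (2):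
$$(c_{\sigma^\circ}(M^\circ))^\bullet=c_{\theta\sigma}((M^\circ)^\bullet)=\mathcal C((M^\circ)^\bullet)=\mathcal C(\theta M).$$
From T $\vdash M^\circ=N^\circ$ we get DCLL $\vdash M^\circ=N^\circ$ (Lemma 3), then DCLL $\vdash(M^\circ)^\bullet=(N^\circ)^\bullet$ (Lemma 2(b)), so DCLL proves $\theta M=\theta N$.

**Step 2: build isomorphisms $\sigma\cong\theta\sigma$.** Define closed terms $i_\sigma:\sigma\multimap\theta\sigma$ and $j_\sigma:\theta\sigma\multimap\sigma$ by

- $i_b=\lambda x.\lambda k.k\,x$, $\ j_b=\lambda m.\mathcal C(m)$, $\ i_\perp=j_\perp=\lambda x.x$;
- $i_{\sigma\multimap\tau}=\lambda f.\lambda y.\,i_\tau(f(j_\sigma y))$, $\ j_{\sigma\multimap\tau}=\lambda g.\lambda x.\,j_\tau(g(i_\sigma x))$;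
- $i_{\sigma\to\tau}=\lambda f.\lambda^!y.\,i_\tau(f@(j_\sigma y))$, $\ j_{\sigma\to\tau}=\lambda g.\lambda^!x.\,j_\tau(g@(i_\sigma x))$.

Then $j_\sigma(i_\sigma x)=x$ and $i_\sigma(j_\sigma y)=y$. At $b$ these say $\mathcal C(\lambda k.k\,x)=x$ and $\lambda k.k\,\mathcal C(y)=y$, that is, Axioms 5 and 6; at $\perp$ they are trivial. At $\multimap$, by induction, $j(i\,f)=\lambda x.\,j_\tau(i_\tau(f(j_\sigma(i_\sigma x))))=\lambda x.f\,x=f$ and $i(j\,g)=\lambda y.\,i_\tau(j_\tau(g(i_\sigma(j_\sigma y))))=\lambda y.g\,y=g$. The case $\to$ is the same with $\lambda^!$ and $@$. By Lemma 2(c) the equations hold with any terms in place of $x,y$.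

**Step 3: $\theta M$ is $M$ seen through the isomorphisms.** For $\Gamma;\Delta\vdash M:\sigma$ let $\overline M$ be $\theta M$ with every context variable $x:\theta\rho$ replaced by $i_\rho x$, where now $x:\rho$; so $\Gamma;\Delta\vdash\overline M:\theta\sigma$. We claim $\overline M=i_\sigma M$, by induction on $M$.

- $M=x$: immediate.
- $\lambda x^\rho.M$ with body of type $\tau$: since $i_\rho(j_\rho y)=y$, we have $\overline{\lambda x.M}=\lambda y^{\theta\rho}.\overline M[j_\rho y/x]$. By induction this is $\lambda y.\,i_\tau(M[j_\rho y/x])=\lambda y.\,i_\tau((\lambda x.M)(j_\rho y))=i_{\rho\multimap\tau}(\lambda x.M)$.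
- $MN$ with $M:\rho\multimap\tau$: $\overline{MN}=(i_{\rho\multimap\tau}M)(i_\rho N)=i_\tau(M(j_\rho(i_\rho N)))=i_\tau(MN)$.
- $\lambda^!$ and $@$: the same with the other flavor.
- $\mathcal C(M)$ with $M:\neg\neg\sigma$: by induction $\overline{\mathcal C(M)}=\mathcal C(\overline M)=\mathcal C(i_{\neg\neg\sigma}M)$. Unfolding, $j_{\neg\sigma}k'=\lambda x.k'(i_\sigma x)$, so by (1) and $\beta$
$$i_{\neg\neg\sigma}M=\lambda k'.M(\lambda x.k'(i_\sigma x))=\lambda k'.(\lambda x.k'(i_\sigma x))\,\mathcal C(M)=\lambda k'.k'(i_\sigma\,\mathcal C(M)).$$
By Axiom 5, $\overline{\mathcal C(M)}=i_\sigma\,\mathcal C(M)$.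

**Step 4: conclude.** From $\theta M=\theta N$ we get $\overline M=\overline N$ by Lemma 2(c), so $i_\sigma M=i_\sigma N$ by the claim. Applying $j_\sigma$ gives $M=N$. ∎

So DCLL proves $M=N$ iff T proves $M^\circ=N^\circ$. From now on all terms are $\mathcal C$-free.

## 4. From the equation (S) to swaps of linear contexts

The revised guess is: two terms are T-equal iff their $\beta$-normal forms are connected by (S)-steps. It fails in two ways, and each failure tells us what to change.

First, $\beta$-reduction destroys the shape of (S). Take $q:\perp\multimap\perp\multimap\perp$, $g:\perp\multimap\perp$ and $a,x:\perp$, and put $F=\lambda h^\perp.q\,h\,a$. By (S), $F(g\,x)=g(F\,x)$, so the normal forms satisfy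
$$q\,(g\,x)\,a=g\,(q\,x\,a).$$
But no (S)-step applies to $q(gx)a$: an (S)-step needs a subterm that is a function applied to $\lambda\vec y.F'(\dots)$ with $F'(\dots)$ of type $\perp$. The subterms of type $\perp$ are $q(gx)a$, $gx$, $a$, $x$, and the first two are functions applied to the variables $a$ and $x$. What is being exchanged with $g[\,]$ is not a function applied to the hole, but the context $q\,[\,]\,a$. So we should exchange contexts.

Second, $\eta$ hides subterms of type $\perp$. For $\tau=b\multimap\perp$, $M:\neg\neg\tau$ and $k:\neg\tau$ variables, the proof of Lemma 4 gave $k(\lambda x.M(\lambda f.f\,x))=M\,k$. In $M\,k$ the only subterm of type $\perp$ is the whole term, so there is nothing to exchange; in its $\eta$-expanded form $M(\lambda f.k(\lambda x.f\,x))$ the two contexts $M(\lambda f.[\,])$ and $k(\lambda x.[\,])$ are visible. So we should expand first.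

**Definition ($\eta$-expansion).** For $\mathcal C$-free $t:\sigma$: $\eta_\sigma(t)=t$ if $\sigma$ is a base type or $\perp$, and, with $y$ fresh,
$$\eta_{\alpha\multimap\tau}(t)=\lambda y^\alpha.\eta_\tau(t\,\eta_\alpha(y)),\qquad \eta_{\alpha\to\tau}(t)=\lambda^!y^\alpha.\eta_\tau(t@\eta_\alpha(y)).$$
$\exp(M)$ replaces each variable occurrence $x:\sigma$ of $M$ by $\eta_\sigma(x)$ and is otherwise homomorphic.

For example $\eta_{\neg\tau}(k)=\lambda f^\tau.k(\lambda x^b.f\,x)$ for $\tau=b\multimap\perp$. Typing is preserved. By Axioms 2 and 4 and induction on $\sigma$, $\eta_\sigma(t)=_{\beta\eta}t$, so $\exp M=_{\beta\eta}M$.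

**Definition (linear context).**
$$E::=[\,]\mid\lambda x.E\mid\lambda^!x.E\mid E\,N\mid N\,E\mid E@N,$$
never $N@E$; so the hole is not inside a nonlinear argument. $bv(E)$ is the set of variables bound by abstractions of $E$ whose body contains the hole. $fv(E)$ is the set of variables with an occurrence in $E$ not bound by an abstraction of $E$.

For example $E=q\,[\,]\,a$ has $bv(E)=\emptyset$ and $fv(E)=\{q,a\}$; $E=M(\lambda f.[\,])$ has $bv(E)=\{f\}$ and $fv(E)=\{M\}$; and $h@[\,]$ is not a linear context.

**Definition (swap).** For concrete (not yet $\alpha$-identified) well-typed $\mathcal C$-free $M$, write $M\sim_1M'$ if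
$$M=D[E[E'[P]]],\qquad M'=D[E'[E[P]]],$$
where $D$ is an arbitrary one-hole context, $E,E'$ are linear contexts, the subterms $E[E'[P]]$, $E'[P]$, $P$ of $M$ have type $\perp$, and
$$bv(E)\cap bv(E')=\emptyset,\qquad bv(E)\cap fv(E')=\emptyset,\qquad bv(E')\cap fv(E)=\emptyset.\tag{sw}$$
For $\alpha$-classes, $M\sim_1M'$ means that some representatives are so related. $\sim$ is the reflexive–transitive closure of $\sim_1$.

Both failures above are now swaps: $q(gx)a\sim_1g(qxa)$ with $E=q[\,]a$, $E'=g[\,]$, $P=x$; and $M(\lambda f.k(\lambda x.fx))\sim_1k(\lambda x.M(\lambda f.fx))$ with $P=f\,x$. With $f,g,h:\perp\multimap\perp$, the class of $f(g(hx))$ consists of the six terms obtained by permuting $f,g,h$. By contrast, in $M(\lambda y.\,q\,y\,x)$ with $M:\neg\neg\perp$, $y,x:\perp$, the contexts $E=M(\lambda y.[\,])$ and $E'=q\,y\,[\,]$ may not be swapped, since $y\in bv(E)\cap fv(E')$: the swap would pull $y$ out of its scope.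

**Main Theorem.** For $\Gamma;\Delta\vdash M,N:\sigma$ in DCLL: $\Gamma;\Delta\vdash M=N:\sigma$ is provable iff $\mathrm{nf}_\beta(\exp M^\circ)\sim\mathrm{nf}_\beta(\exp N^\circ)$, where $(-)^\circ$ is the computable translation into $\mathcal C$-free terms, $\exp$ is $\eta$-expansion, and $\sim$ is a decidable relation with finite, computable classes. Consequently the equational theory of DCLL is decidable.

Here $\mathrm{nf}_\beta$ is the $\beta$-normal form, which exists and is unique by Lemma 10. Three things have to be proved: expansion turns $\beta\eta$-equality into $\beta$-equality (Section 5), swaps are T-equalities (Section 6), and swaps survive $\beta$-reduction (Section 7).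

## 5. Expansion turns $\beta\eta$-equality into $\beta$-equality

The purpose of this section is to get rid of $\eta$, so that only $\beta$ and swaps interact.

**Lemma 6.** (a) $\eta_\sigma(\eta_\sigma(t))=_\beta\eta_\sigma(t)$. (b) $\eta_\sigma(\exp N)=_\beta\exp N$ for $N:\sigma$. (c) $M=_{\beta\eta}N$ implies $\exp M=_\beta\exp N$.

*Proof.* From the definition, $\eta_\sigma(t)[u/z]=\eta_\sigma(t[u/z])$, and $t=_\beta t'$ implies $\eta_\sigma(t)=_\beta\eta_\sigma(t')$, because $\eta_\sigma(t)$ is a fixed context around $t$. We write the linear case; the nonlinear one is identical with $\lambda^!$ and $@$.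

(a) Induction on $\sigma$; atoms are trivial. Contracting the one evident redex and using the hypotheses for $\alpha$ and $\tau$,
$$\eta_{\alpha\multimap\tau}(\eta_{\alpha\multimap\tau}(t))=\lambda y.\eta_\tau\big((\lambda y'.\eta_\tau(t\,\eta_\alpha(y')))\,\eta_\alpha(y)\big)\to_\beta\lambda y.\eta_\tau(\eta_\tau(t\,\eta_\alpha(\eta_\alpha(y))))=_\beta\lambda y.\eta_\tau(t\,\eta_\alpha(y)).$$

(b) Induction on the size of $N$. For a variable this is (a). For $N=\lambda x^\alpha.N_0$ with $N_0:\tau$,
$$\eta(\exp N)=\lambda y.\eta_\tau((\lambda x.\exp N_0)\,\eta_\alpha(y))\to_\beta\lambda y.\eta_\tau(\exp(N_0)[\eta_\alpha(y)/x]).$$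
In $\exp N_0$ the variable $x$ occurs only within subterms $\eta_\alpha(x)$ coming from occurrences of $x$ in $N_0$. Each of them becomes $\eta_\alpha(\eta_\alpha(y))=_\beta\eta_\alpha(y)$ by (a). So the term is $=_\beta\lambda y.\eta_\tau(\exp(N_0[y/x]))=_\beta\lambda y.\exp(N_0[y/x])=\exp N$, by the induction hypothesis for $N_0[y/x]$. For $N=N_1N_2$ with $N_1:\alpha\multimap\tau$, the hypotheses for $N_1$ and then $N_2$ give
$$\exp N_1\exp N_2=_\beta\eta_{\alpha\multimap\tau}(\exp N_1)\exp N_2\to_\beta\eta_\tau(\exp N_1\,\eta_\alpha(\exp N_2))=_\beta\eta_\tau(\exp N_1\exp N_2).$$

(c) As $\exp$ is homomorphic, it suffices to treat the axioms. For $\beta$: $(\lambda x.\exp A)\exp B\to_\beta\exp(A)[\exp B/x]$, in which each $\eta_\alpha(x)$ has become $\eta_\alpha(\exp B)=_\beta\exp B$ by (b); hence it is $=_\beta\exp(A[B/x])$. For $\eta$ with $N:\alpha\multimap\tau$, using (b) twice,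
$$\exp(\lambda x.N\,x)=\lambda x.\exp(N\,x)=_\beta\lambda x.\eta_\tau(\exp(N\,x))=\lambda x.\eta_\tau(\exp(N)\,\eta_\alpha(x))=\eta_{\alpha\multimap\tau}(\exp N)=_\beta\exp N.\ ∎$$

## 6. Swaps keep bindings and types, and are provable in T

Swaps are defined on concrete terms, so we first check that they do not disturb the binding structure. The nodes of $D,E,E',P$ are the same in $M$ and $M'$; this is the bijection meant below.

**Lemma 7 (names and typing).** Let $M=D[E[E'[P]]]\sim_1M'=D[E'[E[P]]]$ on concrete terms.

- (a) Under the obvious bijection between the nodes of $M$ and $M'$, every variable occurrence has corresponding binders in $M$ and $M'$ (or is free in both).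
- (b) There are clean representatives of $M,M'$ related by a swap with corresponding $D,E,E',P$.
- (c) $M'$ has the same type as $M$ in the same contexts, and $\sim_1$ is symmetric.

*Proof.* (a) Occurrences in $D$, and occurrences bound inside the piece they belong to, are clear. Take an occurrence in $P$ not bound in $P$. By $bv(E)\cap bv(E')=\emptyset$ at most one of $E,E'$ binds its name, and the innermost such binder in that context is its binder in both terms; if neither binds it, it is bound in $D$ or free, in both terms alike. Take an occurrence in $E'$ not bound in $E'$. Its name is in $fv(E')$, so not in $bv(E)$, and it is bound in $D$ or free, alike in $M$ (where $E$ is above $E'$) and in $M'$ (where it is not). For an occurrence in $E$ not bound in $E$, argue likewise with $bv(E')\cap fv(E)=\emptyset$.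

(b) Give corresponding binders of $M$ and $M'$ the same fresh name, with different names for different binders. By (a) this yields $\alpha$-equivalent terms, clean and of the same shape. Condition (sw) still holds. First, $bv(E)\cap bv(E')=\emptyset$ since the names are distinct. Second, an occurrence free in $E'$ is not bound by a binder of $E$ in $M'$, where $E$ is not above $E'$; by (a) neither is it in $M$; so its new name is a free name or that of a binder of $D$, hence not in $bv(E)$. Third, exchange the roles of $E$ and $E'$.

(c) Use clean representatives and Lemma 1. Condition (i) persists, because all three interface types are $\perp$ and binders are kept, so every node keeps its type. For (ii) and (iii): by (a) the number of occurrences bound by each binder, and the number of occurrences of each free variable, is unchanged. The holes of $E,E'$ are not inside nonlinear arguments; so for each occurrence, the nonlinear arguments enclosing it within the scope of its binder (or within the whole term, if it is free) correspond: inserting or removing the path through $E$ or $E'$ adds or removes none. Symmetry: (sw) is symmetric in $E,E'$, and in $M'$ the subterms $E'[E[P]]$,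 $E[P]$, $P$ have type $\perp$. ∎

**Remark.** If $M$ is clean, (sw) reduces to its middle condition: no occurrence in $E'$ is bound by a binder of $E$. Indeed $bv(E)\cap bv(E')=\emptyset$ by distinctness, and an occurrence in $E$ is not in the scope of a binder of $E'$, so in a clean term it does not carry the name of one. The reduced condition depends only on the binding structure, not on the names.

The next lemma turns each swap into one instance of (S), by packing $E$ and $E'$ into functions.

**Lemma 8 (soundness).** $M\sim_1M'$ implies T $\vdash M=M'$.

*Proof.* By congruence take $D=[\,]$, and choose clean representatives. Let $\vec y$ list the variables of $bv(E)$ occurring in $P$ and $\vec z$ those of $bv(E')$ occurring in $P$. With $h,h'$ fresh, and flavors those of the binders, put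
$$F=\lambda h.E[h\,\vec y],\qquad F'=\lambda h'.E'[h'\,\vec z].$$

**Step 1: typing.** We check the conditions of Lemma 1. The variable $h$ occurs once in $E[h\,\vec y]$ and not inside a nonlinear argument, since the hole of $E$ is linear. A linear variable of $bv(E)$ occurs exactly once below its binder in $E[E'[P]]$: either in $E$ or in $P$, not in $E'$, by (sw). In the first case it is unaffected in $F$. In the second case it is some $y_i$; it occurs exactly once in $h\,\vec y$, as a linear argument, and exactly once in $F'(\lambda\vec z.P)$, namely in $P$, not inside a nonlinear argument. The same holds for $E'$ with $\vec z$ and $P$. A linear context variable occurs once in exactly one of $E,E',P$, hence once in exactly one of $F,F',P$. So both sides of the instance of (S) below are well typed. Moreover $FV(F)=fv(E)$ contains no $z_j$ by (sw) and no $y_i$ by cleanness; similarly $FV(F')=fv(E')$ contains no $y_i$ and no $z_j$.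

**Step 2: equation.** No variable of $bv(E)$ is free in $\lambda\vec y.F'(\lambda\vec z.P)$ or in $\lambda\vec y.P$, because those occurring in $P$ are among the $\vec y$ and none is in $fv(E')$. Similarly for $E'$. So the following $\beta$-steps capture nothing; for instance $F(\lambda\vec y.Q)=_\beta E[(\lambda\vec y.Q)\,\vec y]=_\beta E[Q]$.
$$E[E'[P]]=_\beta F(\lambda\vec y.F'(\lambda\vec z.P))=_{(\mathrm S)}F'(\lambda\vec z.F(\lambda\vec y.P))=_\beta E'[E[P]].\ ∎$$

## 7. Swaps survive $\beta$-reduction

This is the heart of the proof. We show that a $\beta$-step on one side of a swap can be matched by a $\beta$-step on the other, and that the results are again connected by swaps. What makes it work is that $E$ and $E'$ are arbitrary linear contexts, so contracting a redex in $E$ leaves a linear context.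

**Lemma 9 (bisimulation).** If $M\sim_1M'$ and $M\to_\beta M_1$, then there is $M_1'$ with $M'\to_\beta M_1'$ and $M_1\sim M_1'$.

*Proof.* Let $M=D[E[E'[P]]]$ and $M'=D[E'[E[P]]]$, clean by Lemma 7(b). Both have the same binders, and contractions are literal in both. The results need not be clean, but the definition of $\sim_1$ does not require it; only (sw) must be checked.

**Step 1: the redex lies in one region.** The contracted redex is an application node whose function child is an abstraction node of the same flavor. If these two nodes were in different regions among $D,E,E',P$, the function child would be the root of $E[E'[P]]$, $E'[P]$ or $P$; but these have type $\perp$, and an abstraction does not. So both nodes lie in the same region, and the corresponding nodes form a redex in $M'$.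

**Step 2: region $P$.** Here $P\to_\beta P_1$, and $M_1=D[E[E'[P_1]]]\sim_1D[E'[E[P_1]]]$. The latter is a reduct of $M'$.

**Step 3: region $E$.** We show that both $D[E[E'[P]]]$ and $D[E'[E[P]]]$ reduce, by contracting this redex, to terms related by a swap.

(a) *The hole of $E$ is outside the redex.* Then $E$ becomes a linear context $E_1$ with $fv(E_1)\subseteq fv(E)$ and $bv(E_1)=bv(E)$, and (sw) persists.

(b) *The hole is in the body:* $E=E_0[(\lambda x.A)B]$ or $E=E_0[(\lambda^!x.A)@B]$, with the hole in $A$. Let $E_1=E_0[A\{B/x\}]$, where the occurrences of $x$ in $A$ are replaced by $B$ and the hole is left in place, and let $P_1=P[B/x]$. Substituting off the path to the hole keeps $E_1$ a linear context. We have $bv(E_1)\subseteq bv(E)$, and $fv(E_1)\subseteq fv(E)$ since by cleanness the binders of $A$ do not capture variables of $B$. As $x\in bv(E)$, we have $x\notin fv(E')$, so $E'$ is not touched, and the reducts are $D[E_1[E'[P_1]]]$ and $D[E'[E_1[P_1]]]$. Condition (sw) holds for $E_1,E'$.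

(c) *The hole is in the argument.* The redex is then linear, as the hole of $E$ is not in a nonlinear argument: $E=E_0[(\lambda x.A)B]$ with the hole in $B$. By Lemma 1(iii), $A=A_0[x]$ with $A_0$ a linear context not containing $x$. For $Q=E'[P]$ and for $Q=P$ we have $E[Q]\to_\beta E_1[Q]$ with $E_1=E_0[A_0[B]]$, a linear context. By cleanness the binders of $A_0$ capture no variable of $B$ or $Q$, so $fv(E_1)\subseteq fv(E)$; and $bv(E_1)\subseteq bv(E)\cup bv(A_0)$. The set $bv(A_0)$ is disjoint from $bv(E')$ by cleanness, and from $fv(E')$ because a variable free in $E'$ is free in $M$ or bound by a binder outside $A_0$, whose name is different. So (sw) holds for $E_1,E'$, and the reducts $D[E_1[E'[P]]]$ and $D[E'[E_1[P]]]$ are related by a swap.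

**Step 4: region $E'$.** Exchange the names $E,E'$ in Step 3, which treats both terms simultaneously.

**Step 5: region $D$.**

(a) *The hole of $D$ is outside the redex.* Then $D$ becomes some $D_1$, the rest is unchanged, and one swap relates the reducts.

(b) *The hole is in the body of a redex with argument $B$ and variable $x$.* The reducts contain $E^*[E'^*[P^*]]$, respectively $E'^*[E^*[P^*]]$, where $(-)^*=(-)\{B/x\}$, and agree elsewhere. $E^*,E'^*$ are linear contexts, types and the sets $bv$ are unchanged, and $fv(E^*)\subseteq fv(E)\cup fv(B)$, similarly for $E'^*$. By cleanness $fv(B)$ is disjoint from $bv(E)\cup bv(E')$. So (sw) holds: one swap.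

(c) *The hole is in the argument $B$.* $M_1$ and $M_1'$ differ by replacing each of the $n\ge0$ copies of $B$ by its swapped version: $n$ swaps, one copy at a time. ∎

Step 5(c) is the reason why the conclusion has $\sim$ and not $\sim_1$. Step 3(c) is where it matters that the hole of $E$ is not in a nonlinear argument: otherwise the contraction could copy or delete $E$'s hole.

**Lemma 10.** $\to_\beta$ on typed terms is strongly normalizing and confluent. If $M\sim M'$ then $\mathrm{nf}_\beta(M)\sim\mathrm{nf}_\beta(M')$.

*Proof.* Erasing flavors maps each $\beta$-step to a $\beta$-step of the simply typed $\lambda$-calculus, which is strongly normalizing. For local confluence, two redexes are disjoint or nested, and disjoint ones commute. If $(\lambda x.A)B$ is contracted on one side and $A\to A_1$ on the other, then $A[B/x]\to A_1[B/x]$ joins them; if $B\to B_1$ on the other, then $A[B/x]\to^*A[B_1/x]$ does. There is no other overlap, because the function part of a redex is an abstraction, not an application. The nonlinear flavor is the same. Newman's lemma (a terminating, locally confluent relation is confluent) gives confluence.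

By iterating Lemma 9 along a chain $M\sim_1\cdots\sim_1M'$: if $M\sim M'$ and $M\to_\beta M_1$, then $M'\to_\beta M_1'$ with $M_1\sim M_1'$. Repeating this along a reduction of $M$ to its normal form, $M'\to_\beta^*N'$ with $\mathrm{nf}_\beta(M)\sim N'$. If $N'$ were reducible, then, $\sim$ being symmetric, $\mathrm{nf}_\beta(M)$ would be reducible. So $N'=\mathrm{nf}_\beta(M')$. ∎

**Proposition 11.** T $\vdash M=N$ iff $\mathrm{nf}_\beta(\exp M)\sim\mathrm{nf}_\beta(\exp N)$.

*Proof.* ($\Leftarrow$) In T, $M=\exp M=\mathrm{nf}_\beta(\exp M)$ and likewise for $N$; the two normal forms are T-equal by Lemma 8.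

($\Rightarrow$) $M$ and $N$ are connected by axiom steps inside contexts. As $\exp$ is homomorphic, a $\beta$- or $\eta$-step becomes a $\beta$-equality by Lemma 6(c), which preserves $\mathrm{nf}_\beta$. An (S)-step becomes, inside a context, the step from $\exp F(\lambda\vec y.\exp F'(\lambda\vec z.\exp P))$ to $\exp F'(\lambda\vec z.\exp F(\lambda\vec y.\exp P))$ or back. This is a swap with $E=\exp F(\lambda\vec y.[\,])$ and $E'=\exp F'(\lambda\vec z.[\,])$: these are linear contexts, the three subterms have type $\perp$, and (sw) holds because $\vec y,\vec z$ are distinct and do not occur free in $\exp F,\exp F'$. By Lemma 10 the normal forms are $\sim$-related. Compose along the chain. ∎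

## 8. The decision procedure

*Proof of the Main Theorem.* DCLL proves $M=N$ iff T proves $M^\circ=N^\circ$ (Lemmas 4 and 5) iff $\mathrm{nf}_\beta(\exp M^\circ)\sim\mathrm{nf}_\beta(\exp N^\circ)$ (Proposition 11).

It remains to see that this condition can be checked. The maps $(-)^\circ$, $\exp$ and $\mathrm{nf}_\beta$ are computable. A swap preserves the number of nodes, the free variables, and the multiset of node labels with annotations, so each $\sim$-class is finite up to $\alpha$. The one-step swaps of a given term can be listed: take a clean representative, choose nested subterm occurrences $E[E'[P]]$, $E'[P]$, $P$ of type $\perp$ with $E,E'$ linear, and check (sw). This finds all of them: by Lemma 7(b) every swap of the class is visible on some clean representative; by the Remark after Lemma 7, condition (sw) on a clean representative depends only on the binding structure, so it holds at the same positions of ours; and by Lemma 7(a) the result is the same up to $\alpha$. So the finite class of $\mathrm{nf}_\beta(\exp M^\circ)$ can be computed, starting from this term and adding one-step swaps until nothing new appears, and one checks whether $\mathrm{nf}_\beta(\exp N^\circ)$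 belongs to it. The conjecture is proved. ∎

We run the procedure three times.

**Example 1.** For the terms of Test 3, $(-)^\circ$ does nothing, and $\exp(f(gx))=(\lambda y.f\,y)((\lambda y.g\,y)\,x)$ has normal form $f(gx)$. One swap with $E=f[\,]$, $E'=g[\,]$, $P=x$ leads to $g(fx)$. The terms are equal.

**Example 2.** Let $G:\neg\neg b$ and $k:\neg b$ be linear variables, and compare $k\,\mathcal C(G)$ with $G\,k$. With $\tau=b^\circ=b\multimap\perp$ the translations are $k(\lambda x.G(\lambda f.f\,x))$ and $G\,k$, with $G:\neg\neg\tau$ and $k:\neg\tau$. The normal form of the expansion of the second is $G(\lambda f.k(\lambda x.f\,x))$, since $\exp(G\,k)=(\lambda u.G(\lambda f.u(\lambda x.f\,x)))(\lambda f.k(\lambda x.f\,x))$, which $\beta$-reduces to $G(\lambda f.(\lambda f'.k(\lambda x.f'\,x))(\lambda x.f\,x))$ and then to $G(\lambda f.k(\lambda x.f\,x))$. The first is already $\beta$-normal, and normalizing its expansion gives it back. One swap relates the two: $E=G(\lambda f.[\,])$, $E'=k(\lambda x.[\,])$, $P=f\,x$. The terms are equal, in agreement with (1).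

**Example 3.** Let $h:\perp\to\perp$, $g:\perp\multimap\perp$, $x:\perp$ be intuitionistic variables, and compare $h@(g\,x)$ with $g(h@x)$. Both are their own normal forms after expansion. In $h@(gx)$ the subterms of type $\perp$ are the whole term, $gx$ and $x$. No linear context leads from the whole term to $gx$ or $x$, since these are inside a nonlinear argument; and in $gx$ the only nonempty linear context between subterms of type $\perp$ is $g[\,]$. So one of $E,E'$ is always empty, every swap is an identity, and the class of $h@(gx)$ is $\{h@(gx)\}$. The terms are not equal in DCLL.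

## 9. Types over $\perp$ only, conservativity, and complexity

The three theorems here are not needed for decidability; they say what equality is on two fragments and how expensive it is to decide. Let $n$ be the total size of the input (terms, contexts, types).

**Theorem A.** For $\mathcal C$-free terms all of whose types (annotations and contexts) are built from $\perp$ only, DCLL-equality is exactly $\beta\eta$ plus (S), equivalently $\mathrm{nf}_\beta(\exp M)\sim\mathrm{nf}_\beta(\exp N)$.

*Proof.* Here $M^\circ=M$ and $N^\circ=N$. If DCLL proves $M=N$, then T does, by Lemma 4; the converse is Lemma 3. The last equivalence is Proposition 11. ∎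

**Theorem B (conservativity).** For terms $M,N$ of the simply typed $\lambda$-calculus (only $\lambda^!$, $@$, $\to$, base types and $\perp$ as atoms, all variables in $\Gamma$): DCLL proves $M=N$ iff $M=_{\beta\eta}N$.

*Proof.* "If" is trivial. Suppose DCLL proves $M=N$.

**Step 1: move to types over $\perp$.** Let $a$ be the type substitution sending all base types to $\perp$. By Lemma 2(b) DCLL proves $aM=aN$, so $\mathrm{nf}_\beta(\exp aM)\sim\mathrm{nf}_\beta(\exp aN)$ by Theorem A. These terms contain only $\lambda^!$ and $@$.

**Step 2: here all swaps are identities.** In a $\beta$-normal term with only $\lambda^!$ and $@$, every linear context $E$ with hole and result of type $\perp$ is trivial. Suppose $E\ne[\,]$. Then $E$ is not an abstraction, since its type is $\perp$, so $E=E_1@N_1$ with the hole in $E_1$. The context $E_1$ has function type, so it is not $[\,]$, and it is not an abstraction by normality; so $E_1=E_2@N_2$ with $E_2$ again of function type, and so on forever, which is impossible. Thus every swap is an identity, and $\mathrm{nf}_\beta(\exp aM)=\mathrm{nf}_\beta(\exp aN)$.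

**Step 3: recover the annotations.** As $a$ maps atoms to atoms, it commutes with $\exp$ and $\mathrm{nf}_\beta$. So $K=\mathrm{nf}_\beta(\exp M)$ and $K'=\mathrm{nf}_\beta(\exp N)$ coincide up to annotations. A $\beta$-normal term is $\lambda^!x.K_0$ or $x@K_1@\cdots@K_r$. In the first case the annotation of $x$ is read off the type of the term; in the second the types of the $K_i$ are read off the type of $x$. So the annotations are determined, top-down, by the type and context, which $K$ and $K'$ share. Hence $K=K'$ and $M=_{\beta\eta}N$. ∎

**Theorem C (complexity).**

1. DCLL-equality is decidable in space bounded by an exponential tower of height polynomial in $n$.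
2. It is not elementary recursive.
3. On the $\to$-free fragment ($\multimap$, $\perp$, base types, $\mathcal C$) it is in PSPACE.

*Proof.* **Step 1: $\exp M^\circ$ is of polynomial size.** The type of a subterm has size at most (size of the subterm with annotations) + (maximal size of the type of a variable), by induction on the subterm: an application and $\mathcal C(\cdot)$ have a smaller type than their function part, respectively argument; for an abstraction add its annotation and $1$. So all types in the input terms have size $O(n)$. Next, $|\sigma^\circ|\le3|\sigma|$, and $c_\tau$ adds at most $|\tau|$ abstractions with annotations that are parts of $\tau$, as many applications and variables, the annotation $\tau$ and a constant number of nodes, so it adds polynomially much for each of the at most $n$ occurrences of $\mathcal C$. Let $e(\sigma)$ be the number of nodes that $\eta_\sigma$ adds to $t$. Then $e(\sigma)=0$ for atoms and $e(\alpha\Rightarrow\tau)=3+e(\alpha)+e(\tau)$ (one abstraction, one application, one variable), so $e(\sigma)$ is linear in $|\sigma|$, and the annotations it creates are subtypes of $\sigma$. Hence $\exp M^\circ$ and all its types have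 size at most $p(n)$ for a polynomial $p$.

**Step 2: the search.** For normal forms of size $s$, deciding $\sim$ is reachability by size-preserving steps, each of which can be guessed and checked in space polynomial in $s$. This is nondeterministic polynomial space in $s$, hence deterministic polynomial space in $s$ (Savitch).

**Step 3: item 3.** Without $\lambda^!$ and $@$ every $\beta$-step is linear and decreases the size, so $s\le p(n)$, and the normal forms are found in polynomial space. With Step 2 this gives PSPACE.

**Step 4: a bound on normal forms in general.** The *degree* of a redex is the size of the type of its abstraction. Define $M^d$ by $((\lambda x.A)B)^d=A^d[B^d/x]$ if this redex has degree $d$ (similarly for $\lambda^!$, $@$), and homomorphically otherwise. Then $M\to_\beta^*M^d$.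

*Claim 1: $|M^d|\le2^{|M|-1}$, counting nodes.* For a variable both sides are $1$. For an abstraction $1+2^{|A|-1}\le2^{|A|}$. For an application of terms of sizes $u,v\ge1$ that is not contracted, each of $1$, $2^{u-1}$, $2^{v-1}$ is at most $2^{u+v-2}$, so $1+2^{u-1}+2^{v-1}\le2^{u+v}$. For a contracted redex $|A^d[B^d/x]|\le|A^d|\,|B^d|\le2^{|A|+|B|-2}$, and the redex has $|A|+|B|+2$ nodes.

*Claim 2: if all redexes of $M$ have degree $\le d$, then all redexes of $M^d$ have degree $<d$.* Induction on $M$; all proper subterms satisfy the hypothesis. Variables and abstractions are immediate. Let $M$ be a degree-$d$ redex $(\lambda x.A)B$ or $(\lambda^!x.A)@B$, so $M^d=A^d[B^d/x]$. A redex of $M^d$ either comes from a redex of $A^d$ (with $B^d$ substituted, same degree $<d$), or lies in a copy of $B^d$ (degree $<d$), or has a copy of $B^d$ in the place of $x$ as its function part; in the last case its degree is the size of the type of $x$, which is $<d$. Now let $M$ be an application with parts $A_1,A_2$ that is not a degree-$d$ redex. Redexes inside $A_1^d,A_2^d$ have degree $<d$ by induction. The root is a redex only if $A_1^d$ is an abstraction. Then $A_1$ is not a variable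 and not an application other than a degree-$d$ redex, since $A_1^d$ would then be a variable, respectively an application. If $A_1$ is an abstraction and the root is a redex of $M^d$, then $M$ is a redex, of degree $\le d$ and $\ne d$, and $A_1^d$ has the same type as $A_1$. If $A_1$ is a degree-$d$ redex, its type is a proper part of the type of its abstraction, so has size $<d$, and $A_1^d$ has this type too.

**Step 5: item 1.** All degrees in $\exp M^\circ$ are at most $p(n)$, so by Claim 2 at most $p(n)$ rounds, with $d=p(n),p(n)-1,\dots$, reach the normal form. By Claim 1 its node count is bounded by an exponential tower of height $p(n)$ over $p(n)$. No new annotations are created, so each has size at most $p(n)$. Together with Step 2 this gives item 1.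

**Step 6: item 2.** By Theorem B, $\beta\eta$-equality of simply typed terms is a restriction of the problem. By Statman's theorem (*The typed λ-calculus is not elementary recursive*, TCS 9, 1979) it is not elementary recursive, so neither is DCLL-equality. ∎
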